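# Confluent images of arc-like continua: coincidences and fixed points

## 1. A coincidence theorem with fixed points as a special case

A *continuum* is a compact, connected metric space (one point is allowed), and a *mapping*, or map, is a continuous function.

**Theorem 1.** Let $f:X\to Y$ be a confluent map of an arc-like continuum $X$ onto a continuum $Y$. Let $Z$ be a continuum and $k:Z\to X$, $h:Z\to Y$ maps with $k(Z)=X$ or $h(Z)=Y$. Then $f(k(z))=h(z)$ for some $z\in Z$. In particular $f$ is universal, that is, for every map $h:X\to Y$ there is $x\in X$ with $f(x)=h(x)$; and $Y$ has the fixed-point property.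

The question behind this is short: suppose $Y$ is the image of an arc-like continuum under a confluent map; must every map $g:Y\to Y$ have a fixed point, that is, a point $y$ with $g(y)=y$? The theorem says yes. The two "in particular" clauses are immediate. With $Z=X$ and $k=\mathrm{id}$ we get a coincidence point of $f$ and any $h:X\to Y$. With $h=g\circ f$ this reads $f(x)=g(f(x))$, so $y=f(x)$ is fixed by $g$.

Two words of the statement need definitions.

**Definition (tree-like, arc-like).** A *tree* is a finite, connected and simply connected graph. A continuum is *tree-like* (respectively *arc-like*, or *chainable*) if it is an inverse limit of trees (respectively arcs).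

**Definition (confluent).** A map $f:X\to Y$ between continua is *confluent* if for every subcontinuum $A\subset Y$, each component of $f^{-1}(A)$ is mapped by $f$ onto $A$.

The tent map $T(x)=1-|1-2x|$ on $[0,1]$ is confluent. Over $[p,q]$ with $q<1$ the components of the preimage are $[p/2,q/2]$ and $[1-q/2,1-p/2]$, and each maps onto $[p,q]$; for $q=1$ the two merge into one interval. The zigzag $\zeta:[0,1]\to[0,1]$ that is linear between $\zeta(0)=0$, $\zeta(1/3)=2/3$, $\zeta(2/3)=1/3$, $\zeta(1)=1$ is not confluent: $\zeta^{-1}([2/3,1])=\{1/3\}\cup[5/6,1]$, and the component $\{1/3\}$ maps to one point.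

Both hypotheses on $f$ matter. The circle $S^1$ lacks the fixed-point property. It is the image of $[0,1]$ under $t\mapsto e^{2\pi i t}$, but this map is not confluent: over a small arc centered at $1$ the components of the preimage are $[0,\varepsilon]$ and $[1-\varepsilon,1]$, and each covers only half of the arc. It is also the image of itself under the identity, which is confluent, but $S^1$ is not arc-like, as Theorem 1 itself shows.

Here is an example with $X$ not an arc. Let $X$ be the closure in the plane of $\{(x,\sin(1/|x|)):0<|x|\le1\}$, let $Y$ be its part with $x\ge0$, and let $f(x,y)=(|x|,y)$. A subcontinuum of $Y$ is a subarc of the bar $\{0\}\times[-1,1]$, or an arc or point in the ray $x>0$, or a set $\{(x,y)\in Y:x\le t\}$. Indeed, a subcontinuum that meets both bar and ray must contain all ray points closer to the bar than some point it contains, because each of these separates $Y$; so it contains the bar too. The preimage is respectively the same arc, two copies, or one connected set, and each component maps onto the set. So $f$ is confluent. We check in Section 2 that $X$ is arc-like.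

The work goes into a version of Theorem 1 in which arc-likeness of $X$ has been replaced by a single real function.

**Theorem 2.** Let $f:X\to Y$ be a confluent map of a continuum $X$ onto an atriodic tree-like continuum $Y$. Let $\psi:X\to\mathbb R$ be a map, $Z$ a continuum, and $h:Z\to Y$, $u:Z\to\mathbb R$ maps. Assume

- (i) $\psi(X)\subset u(Z)$, or
- (ii) $h(Z)=Y$ and $u(Z)\subset\psi(X)$.

Then there are $z\in Z$, $x\in X$ with $f(x)=h(z)$ and $\psi(x)=u(z)$.

Theorem 2 is proved in Section 6. Sections 7 and 8 contain two stronger results, Theorems 3 and 4.

## 2. Atriodic tree-like continua, Class W, and restrictions of confluent maps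

**Definition (atriodic).** A continuum is *atriodic* if it contains no triod, i.e. no subcontinuum $T$ containing a subcontinuum $Z$ such that $T\setminus Z$ is the union of three nonempty pairwise separated sets.

Three segments glued at one endpoint form a triod: take $Z$ to be the common point. An arc is atriodic, because removing a subcontinuum from an arc or a point leaves at most two pieces.

**Fact 1.** A confluent image of an arc-like continuum is an atriodic tree-like continuum. (We take this as known; it is given with the question.)

**Fact 2.** Subcontinua of atriodic tree-like continua are atriodic and tree-like. Tree-like continua are *hereditarily unicoherent*: two intersecting subcontinua have connected intersection. (In $S^1$ two arcs can meet in two pieces, so $S^1$ is not hereditarily unicoherent.) Every map of a tree-like continuum to $S^1$ is inessential; one says that the continuum is *acyclic*.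

**Definition (Class W).** A continuum $B$ is in *Class W* if for every map $m:K\to B$ of a continuum $K$ onto $B$, every subcontinuum of $B$ equals $m(K')$ for some subcontinuum $K'\subset K$.

**Fact 3** (J. F. Davis, *Atriodic acyclic continua and class W*, Proc. Amer. Math. Soc. 90 (1984), 477–482). Every atriodic acyclic continuum is in Class W.

For $B=[0,1]$ this can be checked by hand. Let $m:K\to[0,1]$ be onto and $p<q$. If some component of $m^{-1}([p,q])$ meets both $m^{-1}(p)$ and $m^{-1}(q)$, it maps onto $[p,q]$. If none does, then $m^{-1}([p,q])=P\sqcup Q$ with $P,Q$ closed, $m^{-1}(p)\subset P$, $m^{-1}(q)\subset Q$; then $m^{-1}([0,p])\cup P$ and $Q\cup m^{-1}([q,1])$ are disjoint nonempty closed sets covering the connected set $K$, which is absurd. For a one-point set $\{p\}$ take $K'$ to be a point over $p$. The zigzag $\zeta$ illustrates what is and is not promised: *some* continuum, here $[5/6,1]$, maps onto $[2/3,1]$, but not one through the point $1/3$.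

Neither hypothesis of Fact 3 can be dropped. The circle is atriodic but not acyclic, and $t\mapsto e^{2\pi it}$ on $[0,1]$ has no subcontinuum mapping onto a small arc centered at $1$. The simple triod is acyclic but not atriodic; a path that runs from the end $a$ through the center to the end $b$, back to the center and on to the end $c$ has no subinterval whose image is a small triod around the center, since one passage of the center sees only the legs $a,b$ and the other only $b,c$.

**Fact 4** (order arcs; e.g. Illanes–Nadler, *Hyperspaces*, §14). If $K$ is a nondegenerate continuum and $k\in K$, there is a family $\{K_t\}_{0\le t\le1}$ of subcontinua, continuous in the Hausdorff metric, with $K_0=\{k\}$, $K_1=K$ and $K_s\subsetneq K_t$ for $s<t$.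

For $K=[0,1]$ take $K_t=[\,k-tk,\;k+t(1-k)\,]$.

About the Hausdorff metric we use the following. Every sequence of subcontinua of a compact space has a convergent subsequence, and its limit is a continuum. If $K_n\to K$ and $m$ is continuous, then $m(K_n)\to m(K)$, so for real $u$ we have $\min u(K_n)\to\min u(K)$ and $\max u(K_n)\to\max u(K)$. An increasing family of closed subsets of $B$ converges to $B$ if and only if its union is dense in $B$.

**Fact 5.** Let $f:X\to Y$ be a map, $D\subset X$ a continuum and $f|_D:D\to f(D)$ confluent.

(a) If $A\subset f(D)$ is a continuum and $C$ is a component of $D\cap f^{-1}(A)$, then $f|_C:C\to A$ is onto and confluent.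

(b) If $\{D_i\}$ is a chain (a family totally ordered by inclusion) of continua with each $f|_{D_i}:D_i\to f(D_i)$ confluent, then for $D_\infty=\bigcap D_i$ the map $f|_{D_\infty}:D_\infty\to f(D_\infty)$ is confluent.

Proof of (a). That $f(C)=A$ is the confluence of $f|_D$. Let $A'\subset A$ be a continuum, $Q$ a component of $C\cap f^{-1}(A')$ and $q\in Q$. Let $Q'$ be the component of $D\cap f^{-1}(A')$ containing $q$. It is a connected subset of $D\cap f^{-1}(A)$ that meets $C$, so $Q'\subset C$, hence $Q'\subset Q$. Since $f(Q')=A'$, also $f(Q)=A'$.

Proof of (b). Let $A\subset f(D_\infty)$ be a continuum and $x\in D_\infty\cap f^{-1}(A)$. Since $A\subset f(D_i)$, the component $Q_i$ of $D_i\cap f^{-1}(A)$ containing $x$ satisfies $f(Q_i)=A$. The $Q_i$ form a chain, so $\bigcap Q_i$ is a continuum in $D_\infty\cap f^{-1}(A)$ containing $x$. It maps onto $A$: for $y\in A$ the sets $Q_i\cap f^{-1}(y)$ form a chain of nonempty compact sets and have a common point. Hence the component of $x$ in $D_\infty\cap f^{-1}(A)$ maps onto $A$. This proves (b).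

The restriction of a confluent map to an arbitrary subcontinuum need not be confluent. For the tent map and $D=[0,3/4]$ we have $T(D)=[0,1]$, but $D\cap T^{-1}([0,1/2])=[0,1/4]\cup\{3/4\}$, and the component $\{3/4\}$ maps to one point. Fact 5(a) says that passing to components of preimages is safe.

**Fact 6.** If $X$ is arc-like, then for every $\delta>0$ there is a map $\psi:X\to\mathbb R$ all of whose fibres have diameter less than $\delta$. The same holds for every subcontinuum of $X$.

Proof. Write $X$ as an inverse limit of arcs with projections $p_m$, regarded as real-valued. If every $p_m$ had a fibre of diameter at least $\delta$, there would be $x_m,y_m$ with $p_m(x_m)=p_m(y_m)$ and $d(x_m,y_m)\ge\delta$. Then $p_i(x_m)=p_i(y_m)$ for $i\le m$. Pass to limits $x,y$ of a subsequence: $p_i(x)=p_i(y)$ for all $i$, so $x=y$, contrary to $d(x,y)\ge\delta$. For a subcontinuum, restrict $\psi$.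

Conversely, it is a standard fact that a nondegenerate continuum with such maps for all $\delta>0$ is arc-like. We use this direction only for the example of Section 1. There, choose small $s,s'>0$ with $\sin(1/s)=1$ and $\sin(1/s')=-1$, and put $\psi(x,y)=y$ for $-s'\le x\le s$, $\psi(x,y)=1+(x-s)$ for $x\ge s$, and $\psi(x,y)=-1+(x+s')$ for $x\le-s'$. This is continuous. Fibres over values outside $[-1,1]$ are single points; a fibre over a value in $[-1,1]$ lies on one horizontal line with $-s'\le x\le s$, so its diameter is at most $s+s'$.

## 3. Two cases settled by the intermediate value theorem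

Suppose first that $Y=[0,1]$. The real function $f(k(z))-h(z)$ on the connected space $Z$ must have a zero. If $k(Z)=X$, it is $\le0$ where $f(k(z))=0$ and $\ge0$ where $f(k(z))=1$. If $h(Z)=Y$, it is $\ge0$ where $h(z)=0$ and $\le0$ where $h(z)=1$. Confluence was not needed.

Suppose next that $Y=X$ is arc-like and $f=\mathrm{id}$. Take $\psi:X\to\mathbb R$ with fibres of diameter less than $1/n$, and consider $\psi(k(z))-\psi(h(z))$ on $Z$. If $k(Z)=X$, it is $\le0$ where $\psi(k(z))=\min\psi(X)$ and $\ge0$ where $\psi(k(z))=\max\psi(X)$; if $h(Z)=X$ the same holds with signs reversed. So there is $z_n$ with $\psi(k(z_n))=\psi(h(z_n))$, hence $d(k(z_n),h(z_n))<1/n$. A limit point $z$ of the $z_n$ satisfies $k(z)=h(z)$.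

A sensible first attempt at the general case copies the second argument. The values of $f$ lie in $Y$ and $\psi$ lives on $X$, so we pull $h$ back through $f$: put
$$E=\{(z,x)\in Z\times X:\ h(z)=f(x)\},\qquad \varphi(z,x)=\psi(x)-\psi(k(z)).$$
A zero of $\varphi$ on $E$ is just what we want, and we shall see in Step 1 of Section 6 that $\varphi$ takes values $\ge0$ and values $\le0$ on $E$. If $E$ were connected, we would be done. But $E$ need not be connected: for the tent map and $h\equiv 1/2$ on $Z=[0,1]$ it consists of the two segments $[0,1]\times\{1/4\}$ and $[0,1]\times\{3/4\}$. We would need a component of $E$ on which both signs occur, and the definition of confluence does not provide one: it speaks about subcontinua of $Y$ and their preimages in $X$, not about subcontinua of the fibre product over $Z$.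

## 4. Deducing the coincidence theorem from its real-valued version

This section shows that Theorem 2 implies Theorem 1. Let $f,k,h$ be as in Theorem 1. By Fact 1, $Y$ is atriodic and tree-like. For each $n$ take, by Fact 6, $\psi_n:X\to\mathbb R$ with all fibres of diameter less than $1/n$, and put $u_n=\psi_n\circ k:Z\to\mathbb R$. If $k(Z)=X$, then $u_n(Z)=\psi_n(X)$ and (i) holds. If $h(Z)=Y$, then (ii) holds, because $u_n(Z)\subset\psi_n(X)$ always. So Theorem 2 gives $z_n\in Z$ and $x_n\in X$ with
$$f(x_n)=h(z_n),\qquad \psi_n(x_n)=\psi_n(k(z_n)),\qquad\text{hence}\quad d(x_n,k(z_n))<1/n .$$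
Pass to a subsequence with $z_n\to z$. Then $x_n\to k(z)$, and $f(k(z))=h(z)$. With $Z=X$, $k=\mathrm{id}$, $h$ arbitrary, this is universality; with $h=g\circ f$ it is a fixed point of $g$. $\blacksquare$

## 5. Matched pairs of continua, and the limits of one-sided growth

We now set up the proof of Theorem 2 and see where a natural plan stops. Suppose that the theorem fails for some data. Let $E=\{(z,x)\in Z\times X:h(z)=f(x)\}$, a nonempty compact set. By assumption $\psi(x)-u(z)\neq0$ on $E$, so by compactness there is $c>0$ with $E=E_L\sqcup E_R$, where
$$E_L=\{(z,x)\in E:\psi(x)\le u(z)-c\},\qquad E_R=\{(z,x)\in E:\psi(x)\ge u(z)+c\}$$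
are disjoint and compact. Read $E_L$ as "$x$ lies to the left of $z$" and $E_R$ as "to the right".

Since components of $E$ are out of reach, we work with products of a continuum in $Z$ and a continuum in $X$ that cover the same part of $Y$.

**Definition (admissible pair, label).** A pair $(K,D)$ is *admissible* if $K\subset Z$ and $D\subset X$ are continua, $f(D)=h(K)$, and $f|_D:D\to f(D)$ is confluent. Put $E(K,D)=E\cap(K\times D)$. Given the splitting of $E$ above, the pair is *mixed* if $E(K,D)$ meets both $E_L$ and $E_R$, an *L-pair* if $E(K,D)\subset E_L$, and an *R-pair* if $E(K,D)\subset E_R$.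

For the tent map with $h=\mathrm{id}$ on $Z=[0,1]$, both $([0,\tfrac12],[0,\tfrac14])$ and $([0,\tfrac12],[\tfrac34,1])$ are admissible, while $([0,1],[0,\tfrac34])$ is not, because the restricted map fails to be confluent.

Because $f(D)=h(K)$, every $k\in K$ has a *partner* $d\in D$ with $(k,d)\in E$, and every $d\in D$ has a partner $k\in K$. In particular $E(K,D)\ne\emptyset$, so every admissible pair that is not mixed is an L-pair or an R-pair, and not both. Labels force inequalities between extreme values:

$$\begin{aligned}\text{L-pair:}\quad&\min\psi(D)\le\min u(K)-c,&\quad \max\psi(D)&\le\max u(K)-c;\\ \text{R-pair:}\quad&\min\psi(D)\ge\min u(K)+c,&\quad \max\psi(D)&\ge\max u(K)+c.\end{aligned}\tag{1}$$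

For an L-pair, take $k$ with $u(k)=\min u(K)$ and a partner $d$: then $\psi(d)\le u(k)-c$, which is the first inequality. Take $d$ with $\psi(d)=\max\psi(D)$ and a partner $k$: then $\psi(d)\le u(k)-c\le\max u(K)-c$. For an R-pair, take $d$ with minimal $\psi$ and a partner $k$: $\psi(d)\ge u(k)+c\ge\min u(K)+c$. Take $k$ with maximal $u$ and a partner $d$: $\psi(d)\ge u(k)+c$.

The plan suggests itself: take a minimal mixed pair $(K,D)$, so that every strictly smaller admissible pair has a label. Start at $(k,d)\in E_R$ and let $K'\ni k$ grow toward $K$. By confluence of $f|_D$ there is a matching $D'\ni d$; the pair $(K',D')$ contains $(k,d)$ and so is an R-pair; (1) in the limit gives $\max\psi(D)\ge\max u(K)+c$. One would now like to start at some $(k',d')\in E_L$ and let $D'\ni d'$ grow toward $D$ instead: L-pairs $(K',D')$ would give $\max\psi(D)\le\max u(K)-c$, and the contradiction would be complete.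

This second half breaks at one exact point. We need a continuum $K'$ *containing* $k'$ with $h(K')=f(D')$, and $h$ is not assumed confluent; the zigzag $\zeta$ at the point $1/3$ shows what can happen. (Also, $f|_{D'}$ need not be confluent for $D'$ from an order arc, as the tent map on $[0,3/4]$ shows.) Class W produces *some* $K'$ with $h(K')=f(D')$, but it need not contain $k'$, so we do not know the label of $(K',D')$. What survives is growth from the side of $K$ only, which gives
$$\min\psi(D)\le\min u(K)-c,\qquad \max\psi(D)\ge\max u(K)+c .$$
These two inequalities do not contradict each other; they say that $\psi(D)$ sticks out beyond $u(K)$ at both ends.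

The way past this point is to use that overhang. A point of $D$ with very small $\psi$ lies to the left of *all* its partners, and a point with very large $\psi$ lies to the right of all of them. So for pairs that reach such points the label is known whatever $K'$ Class W delivers. Then, from one point $d_0\in D$ that has partners of both labels, we grow an L-pair and an R-pair simultaneously and look at the union and the intersection of their images in $Y$. The union is handled by the overhang. For the intersection we use Class W without knowing the label, because both labels turn out to be impossible.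

## 6. Proof of the real-valued theorem

We keep the assumption that Theorem 2 fails, and the notation of Section 5.

**Step 1: a mixed admissible pair exists.** This step is the only one that uses (i) or (ii). Let $D_0$ be a component of $f^{-1}(h(Z))$. By confluence $f(D_0)=h(Z)$, and $f|_{D_0}$ is confluent by Fact 5(a). So $(Z,D_0)$ is admissible.

In case (i), take $k$ with $u(k)=\min u(Z)$; then $u(k)\le\min\psi(X)$. A partner $d\in D_0$ has $\psi(d)\ge u(k)$, so $(k,d)\in E_R$. Taking $k$ with $u(k)=\max u(Z)\ge\max\psi(X)$ gives an element of $E_L$ in the same way.

In case (ii), $h(Z)=Y$, so $D_0=X$. A point $d$ with $\psi(d)=\min\psi(X)$ has a partner $k$, and $u(k)\ge\psi(d)$ because $u(Z)\subset\psi(X)$; so $(k,d)\in E_L$. A point $d$ with $\psi(d)=\max\psi(X)$ gives an element of $E_R$.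

**Step 2: a minimal mixed pair exists, and its first member is nondegenerate.** This step makes every strictly smaller admissible pair carry a label. Order pairs by inclusion in both coordinates. Let $\{(K_i,D_i)\}$ be a chain of mixed admissible pairs, and put $K_\infty=\bigcap K_i$, $D_\infty=\bigcap D_i$; these are continua. Images commute with intersections of chains of compact sets (the argument at the end of the proof of Fact 5(b)), so
$$f(D_\infty)=\bigcap f(D_i)=\bigcap h(K_i)=h(K_\infty).$$
By Fact 5(b), $f|_{D_\infty}$ is confluent. The sets $E_L\cap(K_i\times D_i)$ form a chain of nonempty compact sets, so $E(K_\infty,D_\infty)$ meets $E_L$; likewise $E_R$. So $(K_\infty,D_\infty)$ is a mixed admissible lower bound, and Zorn's lemma gives a minimal mixed admissible pair. Fix it as $(K,D)$ and put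
$$B=f(D)=h(K),\qquad \alpha=\min u(K),\qquad \beta=\max u(K).$$
Every admissible pair strictly smaller than $(K,D)$ (contained in it and different in at least one coordinate) is an L-pair or an R-pair.

If $K=\{k\}$, then $f(D)=\{h(k)\}$, so $(k,d)\in E$ for all $d\in D$. The function $\psi(d)-u(k)$ has no zero on the connected set $D$, yet takes both signs because the pair is mixed. This is impossible, so $K$ is nondegenerate and order arcs in $K$ exist.

**Step 3: growth from the side of $K$.** This step produces labeled pairs through a given point of $E$, and the overhang. Let $(k,d)\in E(K,D)$, let $K'\subsetneq K$ be a continuum containing $k$, and let $D'$ be the component of $D\cap f^{-1}(h(K'))$ containing $d$; note that $f(d)=h(k)\in h(K')\subset B$. By Fact 5(a), $f(D')=h(K')$ and $f|_{D'}$ is confluent. So $(K',D')$ is admissible and strictly smaller than $(K,D)$. It is therefore unmixed, and it has the label of $(k,d)$, which it contains.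

Apply this to $K'=K_t$, $t<1$, for an order arc $\{K_t\}$ from $\{k\}$ to $K$, with corresponding $D_t$. If $(k,d)\in E_R$, then by (1) $\max\psi(D)\ge\max\psi(D_t)\ge\max u(K_t)+c$, and $t\to1$ gives $\max\psi(D)\ge\beta+c$. If $(k,d)\in E_L$, then $\min\psi(D)\le\min\psi(D_t)\le\min u(K_t)-c$, and $t\to1$ gives $\min\psi(D)\le\alpha-c$. The pair $(K,D)$ is mixed, so both happen:
$$\min\psi(D)\le\alpha-c\qquad\text{and}\qquad\max\psi(D)\ge\beta+c.\tag{2}$$

**Step 4: what the overhang forbids.** This step turns (2) into two rigidity statements, (4) and (5). Let
$$D_-=\{d\in D:\psi(d)<\alpha+c\},\qquad D_+=\{d\in D:\psi(d)>\beta-c\}.$$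
Both are nonempty by (2). For $(k,d)\in E(K,D)$:
$$d\in D_-\ \Rightarrow\ (k,d)\in E_L,\qquad\qquad d\in D_+\ \Rightarrow\ (k,d)\in E_R.\tag{3}$$
Indeed $(k,d)\in E_R$ would give $\psi(d)\ge u(k)+c\ge\alpha+c$, and $(k,d)\in E_L$ would give $\psi(d)\le u(k)-c\le\beta-c$.

We claim:

(4) If $D'\subsetneq D$ is a continuum with $f|_{D'}:D'\to f(D')$ confluent, then $D'$ does not meet both $D_-$ and $D_+$.

The continuum $B\subset Y$ is atriodic and acyclic by Fact 2, and $h|_K:K\to B$ is onto. By Fact 3 there is a continuum $K'\subset K$ with $h(K')=f(D')$ (if $f(D')$ is a point, a point $K'$ will do). Then $(K',D')$ is admissible and strictly smaller than $(K,D)$, hence unmixed. If $D'$ met both sets, take $d_-\in D'\cap D_-$ and $d_+\in D'\cap D_+$; their partners in $K'$ would give elements of $E_L$ and $E_R$ by (3), a contradiction. Note that it did not matter which $K'$ Class W chose.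

(5) If $K'\subsetneq K$ is a continuum, then $h(K')\ne B$.

Otherwise $(K',D)$ is admissible and strictly smaller, hence unmixed. But $D$ meets $D_-$ and $D_+$, and partners in $K'$ give both labels by (3), a contradiction. (In particular $B$ is not a point, since $K$ has proper one-point subcontinua.)

**Step 5: two growing pairs with opposite labels and a common point.** This step sets up the final comparison. The projections to $D$ of $E_L\cap(K\times D)$ and of $E_R\cap(K\times D)$ are nonempty closed sets. They cover $D$, because each $d\in D$ has a partner. Since $D$ is connected they share a point $d_0$. Choose $k_L,k_R\in K$ with $(k_L,d_0)\in E_L$ and $(k_R,d_0)\in E_R$, and put $b=f(d_0)=h(k_L)=h(k_R)$.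

Let $K^L_t$ and $K^R_t$ be order arcs from $\{k_L\}$ and from $\{k_R\}$ to $K$. For $t<1$ put $B^L_t=h(K^L_t)$ and $B^R_t=h(K^R_t)$. By (5) these are proper subcontinua of $B$. They contain $b$, increase with $t$, and converge to $B$ as $t\to1$. Let $D^L_t$ and $D^R_t$ be the components of $D\cap f^{-1}(B^L_t)$ and of $D\cap f^{-1}(B^R_t)$ containing $d_0$. By Step 3, $(K^L_t,D^L_t)$ is an L-pair and $(K^R_t,D^R_t)$ is an R-pair. As $t\to1$, $\min u(K^L_t)\to\alpha$ and $\max u(K^R_t)\to\beta$. So by (1) there is $t_0<1$ such that for $t_0\le t<1$
$$\min\psi(D^L_t)\le\min u(K^L_t)-c<\alpha+c,\qquad \max\psi(D^R_t)\ge\max u(K^R_t)+c>\beta-c .\tag{6}$$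
Hence $D^L_t$ meets $D_-$ and $D^R_t$ meets $D_+$.

**Step 6: the two images together must cover $B$.** This step excludes that $A:=B^L_{t_0}\cup B^R_{t_0}$ is a proper subset of $B$. Suppose $A\ne B$. The set $A$ is a continuum, because both parts contain $b$. Let $D'$ be the component of $D\cap f^{-1}(A)$ containing $d_0$. By Fact 5(a), $f(D')=A$ and $f|_{D'}$ is confluent; since $A\ne B$, $D'\subsetneq D$. The connected sets $D^L_{t_0}$ and $D^R_{t_0}$ contain $d_0$ and lie in $D\cap f^{-1}(A)$, so $D'$ contains both. By (6), $D'$ meets both $D_-$ and $D_+$, contrary to (4).

So $B^L_{t_0}\cup B^R_{t_0}=B$. By monotonicity $B^L_t\cup B^R_t=B$ for all $t\in[t_0,1)$.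

**Step 7: the intersections of the two images fill up $B$.** This step finds proper subcontinua of $B$, inside both images, that converge to $B$. For $t_0\le t<1$ put $C_t=B^L_t\cap B^R_t$. It contains $b$, it is a continuum by hereditary unicoherence (Fact 2), it is proper in $B$ since $B^L_t$ is, and it increases with $t$. We claim that $\bigcup_tC_t$ is dense in $B$.

Let $G=\bigcup_{t_0\le t<1} B^L_t$ and $H=\bigcup_{t_0\le t<1} B^R_t$. Both are dense in $B$, and $\bigcup_tC_t=G\cap H$, since a point of $B^L_s\cap B^R_r$ lies in $C_{\max(s,r)}$. Consider the three sets
$$B\setminus B^L_{t_0},\qquad B\setminus B^R_{t_0},\qquad B^L_{t_0}\cap B^R_{t_0},$$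
whose union is $B$. The first is open in $B$ and, by Step 6, contained in $B^R_{t_0}\subset H$. Since $G$ is dense in $B$, it is dense in this open set, and its points there lie in $G\cap H$. So $G\cap H$ is dense in the first set, and by symmetry in the second. The third is contained in $G\cap H$. This proves the claim, and so $C_t\to B$ in the Hausdorff metric as $t\to1$.

**Step 8: neither label is possible over $C_t$.** This step ends the proof. For $t_0\le t<1$ let $D^C_t$ be the component of $D\cap f^{-1}(C_t)$ containing $d_0$. By Fact 5(a), $f(D^C_t)=C_t$ and $f|_{D^C_t}$ is confluent. Since $C_t$ is contained in $B^L_t$ and in $B^R_t$, we have $D^C_t\subset D^L_t\cap D^R_t$. By Fact 3, applied to $h|_K:K\to B$, there is a continuum $K^C_t\subset K$ with $h(K^C_t)=C_t$. Since $C_t\ne B$, the pair $(K^C_t,D^C_t)$ is admissible and strictly smaller than $(K,D)$, hence an L-pair or an R-pair.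

Choose $t_n\to1$ in $[t_0,1)$ so that the label is the same for all $n$ and $K^C_{t_n}$ converges to a continuum $K^*\subset K$. Then $h(K^*)=\lim C_{t_n}=B$, so $K^*=K$ by (5). Hence
$$\min u(K^C_{t_n})\to\alpha,\qquad \max u(K^C_{t_n})\to\beta .$$

If the label is L, then (1) for the L-pair $(K^C_{t_n},D^C_{t_n})$, the inclusion $D^C_{t_n}\subset D^R_{t_n}$, and (1) for the R-pair $(K^R_{t_n},D^R_{t_n})$ give
$$\min u(K^C_{t_n})\ \ge\ \min\psi(D^C_{t_n})+c\ \ge\ \min\psi(D^R_{t_n})+c\ \ge\ \min u(K^R_{t_n})+2c\ \ge\ \alpha+2c .$$
In the limit $\alpha\ge\alpha+2c$, a contradiction.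

If the label is R, then (1) for the R-pair $(K^C_{t_n},D^C_{t_n})$, the inclusion $D^C_{t_n}\subset D^L_{t_n}$, and (1) for the L-pair $(K^L_{t_n},D^L_{t_n})$ give
$$\max u(K^C_{t_n})\ \le\ \max\psi(D^C_{t_n})-c\ \le\ \max\psi(D^L_{t_n})-c\ \le\ \max u(K^L_{t_n})-2c\ \le\ \beta-2c .$$
In the limit $\beta\le\beta-2c$, a contradiction. This proves Theorem 2, and with Section 4 also Theorem 1. $\blacksquare$

## 7. Coincidences of two maps from a tree-like continuum

In Theorem 1 one of the two maps into $Y$ factors through $f$. When $Z$ is tree-like this is not needed.

**Theorem 3.** Let $Y$ be a confluent image of an arc-like continuum, $Z$ a tree-like continuum, and $a,b:Z\to Y$ maps with $b(Z)\subset a(Z)$. Then $a(z)=b(z)$ for some $z$. In particular: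

- every map of a tree-like continuum onto $Y$ is universal;
- if $A\subset Y$ is a subcontinuum and $g:A\to Y$ is a map with $g(A)\subset A$ or $g(A)\supset A$, then $g$ has a fixed point.

The proof uses Theorem 2 twice, once in each of its cases (i) and (ii). The missing factorization of $a$ through $f$ is replaced by a continuum in $Z\times\mathbb R$ along which $a$ lifts to $X$ up to fibres of $\psi$. We need one more textbook fact.

**Fact 7** (Kuratowski, *Topology II*). In a unicoherent locally connected continuum, if a closed set separates two points, then some component of it separates them. For a tree or point $S$, the product $S\times[0,1]$ is a unicoherent locally connected continuum.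

(A continuum $M$ is *unicoherent* if, whenever $M$ is a union of two subcontinua, their intersection is connected. The circle is not.)

**Step 1: reductions.** This step arranges that $a$ is onto and that only an approximate statement is needed. Let $f:X\to Y$ be confluent and onto, with $X$ arc-like. Replace $Y$ by $a(Z)$ and $X$ by a component of $f^{-1}(a(Z))$. By Fact 5(a) the restricted map is confluent and onto; the new $Y$ is still atriodic and tree-like by Facts 1 and 2; and the new $X$ still has maps to $\mathbb R$ with small fibres by Fact 6. Nothing else will be used, so we may assume $a(Z)=Y$.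

It suffices to find, for every $\delta>0$, points $z\in Z$ and $x,x'\in X$ with
$$f(x')=a(z),\qquad f(x)=b(z),\qquad d(x,x')<\delta.\tag{7}$$
Indeed, with $\delta\to0$ along a sequence on which $z$, $x$, $x'$ converge, the limits of $x$ and $x'$ agree, and $a(z)=b(z)$ at the limit $z$. Fix $\delta$ and a map $\psi:X\to\mathbb R$ with fibres of diameter less than $\delta$. If $\psi(X)$ is a point, then $X$ has diameter less than $\delta$, and any $z$ with any $x',x$ over $a(z),b(z)$ will do. Otherwise rescale so that $\psi(X)=I=[0,1]$. Let
$$E=\{(z,s)\in Z\times I:\ s\in\psi(f^{-1}(a(z)))\}.$$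
This is compact, being the image of the compact set $\{(z,x):f(x)=a(z)\}$ under $(z,x)\mapsto(z,\psi(x))$.

**Step 2: some component of $E$ meets both $Z\times\{0\}$ and $Z\times\{1\}$.** Suppose not. We shall build a continuum $T\subset Z\times I$ that projects onto $Z$ and misses $E$, and contradict Theorem 2(ii).

In a compact space, two closed sets that no component joins can be separated. So $E=P\sqcup Q$ with $P,Q$ compact, $E\cap(Z\times\{0\})\subset P$ and $E\cap(Z\times\{1\})\subset Q$. The closed sets $P\cup(Z\times\{0\})$ and $Q\cup(Z\times\{1\})$ are disjoint; let $w:Z\times I\to[0,1]$ be continuous, $0$ on the first and $1$ on the second.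

Write $Z=\varprojlim S_n$ with trees or points $S_n$, surjective bonding maps and projections $r_n:Z\to S_n$. (Replacing each tree of a given inverse system by the image of $Z$ makes the bonding maps surjective; the image is a subcontinuum of a tree, hence a tree or a point.) The functions of the form $v\circ(r_n\times1)$, with $v$ continuous on $S_n\times I$, form an algebra that contains constants and separates points of $Z\times I$. By the Stone–Weierstrass theorem, and after truncating to values in $[0,1]$, there are $n_0$ and $w_{n_0}:S_{n_0}\times I\to[0,1]$ with $|w-w_{n_0}\circ(r_{n_0}\times1)|<1/8$. For $n\ge n_0$ let $w_n:S_n\times I\to[0,1]$ be $w_{n_0}$ composed with the bonding map times the identity of $I$, so that $w_n\circ(r_n\times1)=w_{n_0}\circ(r_{n_0}\times1)$.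

Each $r_n$ is onto, so $w_n\le1/8$ on $S_n\times\{0\}$ and $w_n\ge7/8$ on $S_n\times\{1\}$. The set $\{w_n=1/2\}$ therefore separates these two sets: its complement is the union of the disjoint open sets $\{w_n<1/2\}$ and $\{w_n>1/2\}$. Take a point in each of $S_n\times\{0\}$ and $S_n\times\{1\}$. By Fact 7 a component $N_n$ of $\{w_n=1/2\}$ separates the two points. As $S_n\times\{0\}$ and $S_n\times\{1\}$ are connected and miss $N_n$, the set $N_n$ separates them as well. Hence $N_n$ meets every segment $\{s\}\times I$, that is, $N_n$ projects onto $S_n$.

For $m\ge i\ge n_0$ let $N_i^m$ be the image of $N_m$ in $S_i\times I$ under the bonding map times the identity. It is a continuum in $\{w_i=1/2\}$ that projects onto $S_i$, and the bonding map takes $N^m_{i+1}$ onto $N^m_i$ for $m\ge i+1$. By a diagonal argument choose $m_j\to\infty$ with $N_i^{m_j}\to N_i^*$ in the Hausdorff metric for every $i\ge n_0$. Then $N_i^*$ is a continuum in $\{w_i=1/2\}$ projecting onto $S_i$, and $N_{i+1}^*$ maps onto $N_i^*$. Let $T=\varprojlim N_i^*\subset\varprojlim(S_i\times I)=Z\times I$. This is a continuum. Its image in $S_i\times I$ is $N_i^*$, so the closed set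 $\pi_Z(T)$ has $r_i(\pi_Z(T))=S_i$ for all $i\ge n_0$, and therefore $\pi_Z(T)=Z$. On $T$ we have $w_{n_0}\circ(r_{n_0}\times1)=1/2$, so $|w-1/2|\le1/8$ there. But $w$ takes only the values $0$ and $1$ on $E$. Hence $T\cap E=\emptyset$.

Now apply Theorem 2(ii) to the continuum $T$ with $h=a\circ\pi_Z$, which is onto $Y$, and $u=\pi_I$, whose values lie in $I=\psi(X)$. It gives $(z,s)\in T$ and $x\in X$ with $f(x)=a(z)$ and $\psi(x)=s$, so that $(z,s)\in E\cap T$. This contradiction proves the claim.

**Step 3: the second use of Theorem 2.** This step produces (7). Let $S$ be a component of $E$ as in Step 2. It is a continuum, and $\pi_I(S)$ is connected and contains $0$ and $1$, so $\pi_I(S)=I=\psi(X)$. Apply Theorem 2(i) to $S$ with $h=b\circ\pi_Z$ and $u=\pi_I$. It gives $(z,s)\in S$ and $x\in X$ with $f(x)=b(z)$ and $\psi(x)=s$. Since $(z,s)\in E$, there is $x'\in X$ with $f(x')=a(z)$ and $\psi(x')=s$. So $x,x'$ lie in one fibre of $\psi$, and $d(x,x')<\delta$. This is (7), and the first assertion is proved.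

**Step 4: the two consequences.** If $a:Z\to Y$ is onto, then $b(Z)\subset a(Z)$ for every $b:Z\to Y$, so $a$ is universal. For the second item, $A$ is tree-like by Facts 1 and 2. Take $Z=A$; if $g(A)\subset A$, let $a$ be the inclusion and $b=g$; if $g(A)\supset A$, let $a=g$ and let $b$ be the inclusion. $\blacksquare$

The hypothesis that $Z$ is tree-like entered in Step 2. For general $Y$, no statement is made here about two maps from an arbitrary continuum $Z$, nor that every confluent image of an arc-like continuum is arc-like.

## 8. Hereditarily indecomposable images: growth from both sides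

In Section 5 the two-sided plan stopped because $h$ was not confluent. In one class of continua it always is.

**Definition (hereditarily indecomposable).** A continuum is *indecomposable* if it is not the union of two proper subcontinua, and *hereditarily indecomposable* if all its subcontinua are indecomposable.

Equivalently, any two intersecting subcontinua are nested. For if $A,A'$ meet and neither contains the other, then $A\cup A'$ is the union of two proper subcontinua; and conversely a subcontinuum that is the union of two proper subcontinua contains two that meet and are not nested. The arc $[0,1]=[0,\frac12]\cup[\frac12,1]$ is decomposable. A *pseudo-arc* is a nondegenerate hereditarily indecomposable arc-like continuum; classically, any two are homeomorphic.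

**Definition (span zero, semispan zero).** A continuum $Y$ has *semispan zero* if every continuum $W\subset Y\times Y$ with $\pi_2(W)\subset\pi_1(W)$ meets the diagonal, and *span zero* if this holds for every continuum $W$ with $\pi_1(W)=\pi_2(W)$.

Semispan zero implies span zero. For $Y=[0,1]$ both hold: at a point of $W$ where the first coordinate is minimal the difference (second minus first) is $\ge0$, where it is maximal the difference is $\le0$, and $W$ is connected. The circle does not have span zero: take $W=\{(p,-p)\}$.

**Theorem 4.** Let $Y$ be a hereditarily indecomposable continuum which is a continuous image of an arc-like continuum. If $Z$ is any continuum and $a,b:Z\to Y$ are maps with $b(Z)\subset a(Z)$, then $a(z)=b(z)$ for some $z$. That is, $Y$ has semispan zero, hence span zero. Consequently a nondegenerate hereditarily indecomposable continuum is a continuous image of an arc-like continuum if and only if it is a pseudo-arc, and every nondegenerate confluent image of a pseudo-arc is a pseudo-arc.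

The statements about maps $a,b$ and about $W\subset Y\times Y$ are the same: take for $a,b$ the projections of $W$, or for $W$ the image of $Z$ under $(a,b)$.

**Step 1: every map $m:M\to N$ of a continuum $M$ onto a hereditarily indecomposable continuum $N$ is confluent.** This supplies the confluence of $h$ that was missing in Section 5. Let $A\subset N$ be a subcontinuum and $C$ a component of $m^{-1}(A)$. If $A=N$, then $C=M$ and $m(C)=A$. Let $A\ne N$. For large $n$ the closed neighborhood $N_n=\{y\in N:d(y,A)\le1/n\}$ is not all of $N$; let $C_n\supset C$ be the component of $m^{-1}(N_n)$ containing $C$. By boundary bumping, $C_n$ contains a boundary point $p$ of the proper closed set $m^{-1}(N_n)$. If $d(m(p),A)<1/n$, then $p$ would be an interior point; so $d(m(p),A)=1/n$ and $m(C_n)\not\subset A$. But $m(C_n)$ meets $A$, since $m(C)\subset A$. Hence $m(C_n)\supset A$. The intersection $\bigcap C_n$ is a continuum that contains $C$ and maps into $\bigcap N_n=A$, so it equals $C$. Therefore $m(C)=\bigcap m(C_n)\supset A$, and $m(C)=A$.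

**Step 2: set-up and a mixed triple.** We now run the minimality argument with two copies of $X$, so that neither $a$ nor $b$ has to factor through $f$. Let $f:X\to Y$ be onto with $X$ arc-like; $f$ is confluent by Step 1. Replacing $Y$ by $a(Z)$ and $X$ by a component of $f^{-1}(a(Z))$, we may assume $a(Z)=Y$; subcontinua of $Y$ are hereditarily indecomposable, and maps with small fibres remain available. Suppose $a(z)\ne b(z)$ for all $z$. Let
$$E=\{(x_1,z,x_2)\in X\times Z\times X:\ f(x_1)=a(z),\ f(x_2)=b(z)\},$$
a nonempty compact set on which $x_1\ne x_2$. Choose $\psi:X\to\mathbb R$ with fibres of diameter less than $\min_Ed(x_1,x_2)$. Then $\psi(x_1)\ne\psi(x_2)$ on $E$, so for some $c>0$ we have $E=E_L\sqcup E_R$, both parts compact, with $\psi(x_2)\le\psi(x_1)-c$ on $E_L$ and $\psi(x_2)\ge\psi(x_1)+c$ on $E_R$.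

Consider triples $(D_1,W,D_2)$ of continua with $D_1,D_2\subset X$, $W\subset Z$, $f(D_1)=a(W)$ and $f(D_2)=b(W)$. Call a triple mixed if $E\cap(D_1\times W\times D_2)$ meets both $E_L$ and $E_R$. Let $D_2^0$ be a component of $f^{-1}(b(Z))$, so $f(D_2^0)=b(Z)$. The triple $(X,Z,D_2^0)$ is mixed. Indeed, take $x_1$ with $\psi(x_1)=\min\psi(X)$, then $z$ with $a(z)=f(x_1)$, then $x_2\in D_2^0$ with $f(x_2)=b(z)$. Here $\psi(x_2)\ge\psi(x_1)$, so $(x_1,z,x_2)\in E_R$. Starting from $\psi(x_1)=\max\psi(X)$ we get an element of $E_L$.

Along a chain of mixed triples the intersections form a mixed triple: images commute with intersections of chains of compact sets, and mixedness survives by compactness. By Zorn's lemma there is a minimal mixed triple; fix it as $(D_1,W,D_2)$. By Step 1 the maps $f|_{D_1}$ and $a|_W$ onto $a(W)$, and $b|_W$ and $f|_{D_2}$ onto $b(W)$, are confluent.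

**Step 3: growth from $D_1$.** This step proves $\max\psi(D_2)\ge\max\psi(D_1)+c$. Take $(x_1,z,x_2)\in E_R$ in $D_1\times W\times D_2$. If $D_1=\{x_1\}$, the inequality is immediate. Otherwise let $D_1'\subsetneq D_1$ be a continuum containing $x_1$. Let $W'$ be the component of $W\cap a^{-1}(f(D_1'))$ containing $z$, so $a(W')=f(D_1')$. Let $D_2'$ be the component of $D_2\cap f^{-1}(b(W'))$ containing $x_2$, so $f(D_2')=b(W')$. The triple $(D_1',W',D_2')$ is strictly smaller than $(D_1,W,D_2)$, so it is unmixed; it contains $(x_1,z,x_2)$, so all its elements of $E$ lie in $E_R$. For $p\in D_1'$ with $\psi(p)$ maximal pick $w\in W'$ with $a(w)=f(p)$ and $q\in D_2'$ with $f(q)=b(w)$. Then $(p,w,q)\in E_R$, so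
$$\max\psi(D_2)\ge\psi(q)\ge\max\psi(D_1')+c .$$
Let $D_1'\to D_1$ along an order arc from $\{x_1\}$.

**Step 4: growth from $D_2$.** This step proves $\max\psi(D_1)\ge\max\psi(D_2)+c$. Take $(x_1,z,x_2)\in E_L$ in $D_1\times W\times D_2$. If $D_2=\{x_2\}$, the inequality is immediate. Otherwise let $D_2'\subsetneq D_2$ be a continuum containing $x_2$, let $W'$ be the component of $W\cap b^{-1}(f(D_2'))$ containing $z$, and let $D_1'$ be the component of $D_1\cap f^{-1}(a(W'))$ containing $x_1$. Then $b(W')=f(D_2')$ and $f(D_1')=a(W')$ by confluence, and the triple is strictly smaller, hence all its elements of $E$ lie in $E_L$. For $q\in D_2'$ with $\psi(q)$ maximal pick $w\in W'$ with $b(w)=f(q)$ and $p\in D_1'$ with $f(p)=a(w)$. Then $(p,w,q)\in E_L$, so $\max\psi(D_1)\ge\psi(p)\ge\max\psi(D_2')+c$. Let $D_2'\to D_2$ along an order arc from $\{x_2\}$.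

The inequalities of Steps 3 and 4 contradict each other. So $a(z)=b(z)$ for some $z$, and $Y$ has semispan zero, hence span zero.

**Step 5: pseudo-arcs.** This step derives the consequences. Hoehn and Oversteegen (*A complete classification of homogeneous plane continua*, Acta Math. 216 (2016), 177–216) proved that a nondegenerate continuum is a pseudo-arc if and only if it is hereditarily indecomposable and has span zero. So a nondegenerate hereditarily indecomposable continuum that is a continuous image of an arc-like continuum is a pseudo-arc. Conversely a pseudo-arc is arc-like, hence the image of an arc-like continuum under the identity.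

Finally, let $f:X\to Y$ be confluent and onto with $X$ a pseudo-arc and $Y$ nondegenerate. Let $A,A'\subset Y$ be intersecting subcontinua, and choose $x\in X$ with $f(x)\in A\cap A'$. The components of $f^{-1}(A)$ and of $f^{-1}(A')$ containing $x$ intersect, so they are nested, since $X$ is hereditarily indecomposable. By confluence they map onto $A$ and $A'$, so $A$ and $A'$ are nested. Hence $Y$ is hereditarily indecomposable. It is a continuous image of the arc-like continuum $X$, so by the previous paragraph it is a pseudo-arc. $\blacksquare$
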